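# Bergman polynomials at a corner: the constant in front of $n^{\omega-1/2}$

## 1. Five values at the corner of a square

Let $G$ be the square $(-1,1)\times(-1,1)$ in $\mathbb C$, and orthonormalize $1,z,z^2,\dots$ in $L^2(G)$ with area measure $dA$. Call the results $p_0,p_1,p_2,\dots$ How large is $p_n$ at the corner $1+i$?

Rotation by $i$ maps the square to itself, so $\int_G z^j\bar z^k\,dA=i^{\,j-k}\int_G z^j\bar z^k\,dA$, and the integral vanishes unless $4\mid j-k$. Hence $p_0,\dots,p_3$ are multiples of monomials. With $\int_G x^{2a}y^{2b}\,dA=\frac{2}{2a+1}\cdot\frac2{2b+1}$ we get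
$$\int_G1=4,\qquad \int_G|z|^2=\tfrac83,\qquad \int_G|z|^4=\tfrac85+\tfrac89=\tfrac{112}{45},\qquad \int_G|z|^6=\tfrac87+\tfrac85=\tfrac{96}{35}.$$
Since $|1+i|^2=2$,
$$|p_0|^2=\tfrac14,\qquad|p_1|^2=\tfrac34,\qquad |p_2|^2=\tfrac{45}{28},\qquad |p_3|^2=\tfrac{35}{12}\qquad\text{at }1+i .$$
For $p_4$ we must subtract a constant from $z^4$. We have $\int_Gz^4=\int(x^4-6x^2y^2+y^4)=\frac85-\frac83=-\frac{16}{15}$, so $p_4$ is a multiple of $z^4+\frac4{15}$, and
$$\Bigl\|z^4+\tfrac4{15}\Bigr\|^2=\int_G|z|^8-\tfrac14\Bigl(\tfrac{16}{15}\Bigr)^2=\Bigl(\tfrac89+\tfrac{32}{21}+\tfrac{24}{25}\Bigr)-\tfrac{64}{225}=\tfrac{4864}{1575}.$$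
As $(1+i)^4=-4$, this gives $|p_4(1+i)|^2=\bigl(\frac{56}{15}\bigr)^2\cdot\frac{1575}{4864}=\frac{343}{76}$. Divide by $(n+1)^2$:
$$\frac{|p_n(1+i)|^2}{(n+1)^2}=0.2500,\quad 0.1875,\quad 0.1786,\quad 0.1823,\quad 0.1805\qquad(n=0,\dots,4).$$
The numbers suggest quadratic growth, with a constant near $0.18$. Is there a formula for the constant?

A formula has been proposed, stated in general in Section 2. It uses the exterior conformal map of the square. By Schwarz–Christoffel, $\Psi'(w)=d\,(1-w^{-4})^{1/2}$ gives a conformal map of $|w|>1$ onto the outside of a square with corners $\Psi(\pm1),\Psi(\pm i)$; up to a rotation this is our square once the side has length $2$: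
$$2=\int_0^{\pi/2}|\Psi'(e^{i\theta})|\,d\theta=d\int_0^{\pi/2}\sqrt{2\sin2\theta}\,d\theta=\frac d{\sqrt2}\int_0^\pi\sqrt{\sin\phi}\,d\phi=\frac d{\sqrt2}\cdot\frac{\sqrt\pi\,\Gamma(3/4)}{\Gamma(5/4)} .$$
So $d\approx1.1803$. Near $w=1$ we have $\Psi'(w)=2d(w-1)^{1/2}(1+o(1))$, so $\Psi(w)-\Psi(1)=\frac{4d}3(w-1)^{3/2}(1+o(1))$. The proposed formula says, in this case,
$$\frac{|p_n(1+i)|^2}{(n+1)^2}\to\frac4{\pi^2}|A|^2,\qquad |A|=\frac3{4d},\qquad\text{that is, the limit }0.1636\ldots$$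
The computed numbers do not seem to go there. We shall prove that the limit is $\bigl(\frac\pi3\bigr)^2\cdot\frac{4}{\pi^2}|A|^2=\frac1{4d^2}=0.1794\ldots$ The factor $\pi/3$ comes from the right angle.

## 2. The conjectured boundary value at an angle

Let $G$ be a bounded Jordan domain in $\mathbb C$ with boundary $\Gamma=\partial G$, and $\Omega=\overline{\mathbb C}\setminus\overline G$. (The letter $\Gamma$ followed by a parenthesized argument is Euler's Gamma function; otherwise it is the curve.) Let $\Phi$, also written $\phi$, be the conformal map of $\Omega$ onto $\{|w|>1\}$ with $\Phi(\infty)=\infty$, $\Phi'(\infty)>0$. It extends continuously to $\Gamma$, with $|\Phi|=1$ there. The **Bergman polynomials** $p_n(z)=\kappa_nz^n+\cdots$, $\kappa_n>0$, are orthonormal for $\langle f,g\rangle=\int_Gf\bar g\,dA$.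

Let $\Gamma$ have **exterior angle** $\omega\pi$ at $z_0$: this is the opening of $\Omega$ at $z_0$, and $0<\omega<2$. At a corner of a square $\omega=\frac32$. Then $\Phi(z)-\Phi(z_0)=a_1(z-z_0)^{1/\omega}(1+o(1))$ with $a_1\ne0$. To fix branches, put
$$A=A(z_0):=\lim_{z\to z_0,\ z\in\Omega}\frac{(\Phi(z)/\Phi(z_0)-1)^\omega}{z-z_0}\ne0,\tag{1}$$
with the principal power. This makes sense near $z_0$: $u=\Phi(z)/\Phi(z_0)-1$ is small and has $|1+u|>1$, so it is not a negative real number. The expression $a_1^\omega\phi^{n+1-\omega}(z_0)$ means $A\,\Phi(z_0)^{n+1}$. At a point interior to an analytic subarc, $\omega=1$ and $A=\Phi'(z_0)/\Phi(z_0)$.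

"Piecewise analytic without cusps" means finitely many regular analytic arcs meeting at angles in $(0,2\pi)$. For such $\Gamma$, Stylianopoulos (Contemp. Math., 2015) proved $|p_n(z_0)|\le c(\Gamma,z_0)n^{\omega-1/2}$. The following conjecture is taken from "Christoffel, Bergman, Faber: Boundary behavior".

**Conjecture.** Assume that $\Gamma$ is piecewise analytic without cusps. Then, at any point $z_0$ on $\Gamma$ with exterior angle $\omega\pi$, $0<\omega<2$,
$$p_n(z_0)=\frac{\omega(n+1)^{\omega-1/2}a_1^\omega\phi^{n+1-\omega}(z_0)}{\sqrt\pi\,\Gamma(\omega+1)}\{1+\beta_n(z_0)\},\qquad\lim_{n\to\infty}\beta_n(z_0)=0.\tag{2}$$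

**Simplest case.** For the unit disc, $\Phi(z)=z$ and $p_n(z)=\sqrt{(n+1)/\pi}\,z^n$. Here $\omega=1$ and $A=1/z_0$, so (2) holds with $\beta_n=0$. An ellipse, treated in Section 5, also agrees with (2).

## 3. The factor $\rho(\omega)$ and the two theorems

The conjecture is false at every point with $\omega\ne1$ and true at every point with $\omega=1$. Put
$$\rho(\omega):=\frac{\Gamma(1+\omega)\Gamma(3-\omega)}{\omega^{\omega+1/2}(2-\omega)^{(2-\omega)+1/2}},\tag{3}$$
$$P_\omega(\zeta):=\sqrt{\frac\omega{\pi(2-\omega)}}\sum_{l=1}^\infty\frac{\Gamma(1+(2-\omega)l)}{l!\,(l-1)!}\,q^l\zeta^{l-1},\qquad q:=\omega^{-\omega}(2-\omega)^{-(2-\omega)}.\tag{4}$$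
We shall see in Section 10 that $P_\omega$ is entire and $P_\omega(0)=\rho(\omega)/(\sqrt\pi\,\Gamma(\omega))$. Clearly $P_1(\zeta)=e^\zeta/\sqrt\pi$. Also $\rho(\frac32)=\rho(\frac12)=\frac{(3\sqrt\pi/4)(\sqrt\pi/2)}{9/8}=\frac\pi3$.

Write $N:=n+1$ and $K_n(z,z')=\sum_{k\le n}p_k(z)\overline{p_k(z')}$. In both theorems $\Gamma$ is piecewise analytic without cusps and $z_0\in\Gamma$ has exterior angle $\omega\pi$, $0<\omega<2$.

**Theorem 1.** Uniformly for $\zeta,\zeta'$ in compact subsets of $\mathbb C$,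
$$N^{-2\omega}K_{N-1}\Bigl(z_0+\tfrac{\zeta}{AN^\omega},z_0+\tfrac{\zeta'}{AN^\omega}\Bigr)\to|A|^2\int_0^1t^{2\omega-1}P_\omega(t^\omega\zeta)\overline{P_\omega(t^\omega\zeta')}\,dt.\tag{5}$$
In particular $K_n(z_0,z_0)\sim|A|^2\rho(\omega)^2n^{2\omega}/(2\pi\omega\Gamma(\omega)^2)$.

**Theorem 2.** Uniformly for $\zeta$ in compact subsets of $\mathbb C$,
$$p_n\Bigl(z_0+\frac\zeta{AN^\omega}\Bigr)=A\,\Phi(z_0)^{n+1}(n+1)^{\omega-1/2}\{P_\omega(\zeta)+o(1)\}.\tag{6}$$
In particular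
$$p_n(z_0)=\rho(\omega)\cdot\frac{\omega(n+1)^{\omega-1/2}a_1^\omega\phi^{n+1-\omega}(z_0)}{\sqrt\pi\,\Gamma(\omega+1)}\{1+o(1)\},$$
so $\beta_n(z_0)\to\rho(\omega)-1$, and (2) holds at $z_0$ if and only if $\omega=1$.

**Lemma 1.** $\rho(1)=1$ and $\rho(\omega)>1$ for $\omega\in(0,2)$, $\omega\ne1$.

*Proof.* The first claim is immediate. Binet's formula reads $\log\Gamma(1+x)=(x+\frac12)\log x-x+\frac12\log2\pi+\mu(x)$ with
$$\mu(x)=\int_0^\infty\Bigl(\frac12-\frac1t+\frac1{e^t-1}\Bigr)\frac{e^{-xt}}t\,dt .$$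
The bracket equals $\frac12\coth\frac t2-\frac1t$, which is positive because $\tanh y<y$ for $y>0$. Differentiating twice under the integral gives $\mu''>0$. Insert $x=\omega$ and $x=2-\omega$ into (3): the terms with logarithms of $\omega$ and $2-\omega$ cancel, and
$$\log\rho(\omega)=\log2\pi-2+\mu(\omega)+\mu(2-\omega)>\log2\pi-2+2\mu(1)=\log\rho(1)=0$$
for $\omega\neq1$, by strict convexity. $\square$

**Corollary (disproof).** At every point with $\omega\ne1$ the conjecture fails.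

*Proof from Theorem 1.* Note $\omega/\Gamma(\omega+1)=1/\Gamma(\omega)$. If (2) held, then $|p_k(z_0)|^2\sim|A|^2(k+1)^{2\omega-1}/(\pi\Gamma(\omega)^2)$. Since $2\omega-1>-1$, summing over $k\le n$ would give $K_n(z_0,z_0)\sim|A|^2n^{2\omega}/(2\pi\omega\Gamma(\omega)^2)$. Theorem 1 has the additional factor $\rho(\omega)^2>1$. $\square$

## 4. Chord-arc curves, reflections, and the move to $z_0=0$

**Facts used about $\Gamma$.**

**(H1)** *$\Gamma$ is chord-arc: the shorter subarc between $z,z'\in\Gamma$ has length at most $C|z-z'|$.* The square has this property. A cusp does not: for the two arcs $y=\pm x^2$, $x\ge0$, the points $x\pm ix^2$ are $2x^2$ apart, but the subarc through the tip has length at least $2x$. To prove (H1), suppose pairs $z_k,z_k'$ have ratio (length)/(distance) tending to $\infty$. Lengths are bounded, so $|z_k-z_k'|\to0$, and along a subsequence both converge to one point $p$; the arc-length parameters converge too, so the shorter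 subarcs shrink to $p$. Near $p$ the curve consists of at most two regular $C^1$ arcs. For two points on the same arc the ratio tends to $1$. For points at arc-length distances $s,s'$ from $p$ on different arcs the subarc through $p$ has length $s+s'$, and the distance is at least $c\max(s,s')$, as the two one-sided tangent directions at $p$ differ. So the ratio stays bounded, a contradiction.

By (H1), $\Gamma$ satisfies Ahlfors' three-point condition. By Ahlfors' theorem there is an $H$-**quasiconformal reflection** $\lambda$ in $\Gamma$ for some $H\ge1$: a sense-reversing homeomorphism of $\overline{\mathbb C}$ that interchanges $G$ and $\Omega$, fixes $\Gamma$ pointwise, lies in $W^{1,2}_{loc}$ in local coordinates, and satisfies $|D\lambda|^2\le H|J_\lambda|$ a.e. ($|D\lambda|$ is the operator norm). The change of variables formula holds for such maps. (The constant is usually called $K$; we keep $K$ for kernels.) Examples: for the unit circle, $\lambda(z)=1/\bar z$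 with $H=1$. For the boundary of the sector $|\arg z|<\omega\pi/2$, keep $|z|$ and map the angle $\theta\in[-\frac{\omega\pi}2,\frac{\omega\pi}2]$ to $\pi-\frac{2-\omega}\omega\theta$, and inversely on the other sector. In the coordinates $(\log|z|,\theta)$ this is affine, so $H=\max\bigl(\frac{2-\omega}\omega,\frac\omega{2-\omega}\bigr)$.

**(H2)** *$\Gamma$ is rectifiable, and $\mathrm{length}(\Gamma\cap\{|z-z_0|<r\})\le Cr$ for all $r>0$.* By (H1) each point of this set is joined to $z_0$ by a subarc of length at most $Cr$, so the set lies in an arc of length at most $2Cr$; rename $C$.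

**(H3)** *The limit (1) exists and is nonzero.* This is given.

**(H4)** Theorem 1.1 of N. Stylianopoulos, *Strong asymptotics for Bergman polynomials over domains with corners and applications*, Constr. Approx. 38 (2013), 59–100: for $\Gamma$ piecewise analytic without cusps, $\frac{n+1}\pi\frac{\Phi'(\infty)^{2(n+1)}}{\kappa_n^2}=1-\alpha_n$ with $0\le\alpha_n\le c(\Gamma)/n$. We use it for Theorem 2 and for a discussion in Section 7. Theorem 1 and the disproof do not need it.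

**Normalization.** The purpose is to remove all constants. Replace $G$ by $A(G-z_0)$, $\Phi$ by $\Phi(z_0+\tilde z/A)/\Phi(z_0)$, and $p_n$ by $A^{-1}\Phi(z_0)^{-(n+1)}p_n(z_0+\tilde z/A)$. The new polynomials are orthonormal on the new domain, because area is multiplied by $|A|^2$ and $|\Phi(z_0)|=1$. So from now on, until we undo this,
$$z_0=0,\qquad\Phi(0)=1,\qquad A=1,$$
and we no longer require $\Phi'(\infty)>0$ or positive leading coefficients.

Let $\Psi=\Phi^{-1}$. It is continuous and injective on $|w|\ge1$ (Carathéodory), and $\Psi(1)=0$. If $|1+u|\ge1$ and $0<|u|<2$, then $u\notin(-\infty,0]$. So near $w=1$ the principal power $(w-1)^\omega$ is continuous on $|w|\ge1$. From (1) with $A=1$, extended to $|w|=1$ by continuity, and from injectivity and $\Psi(\infty)=\infty$,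
$$\Psi(w)=(w-1)^\omega(1+o(1))\ \ (w\to1,\ |w|\ge1),\qquad|\Psi(w)|\ge c_2\min(1,|w-1|)^\omega\ \ (|w|\ge1).\tag{7}$$
We look at $\Psi$ through a microscope at $w=1$: put $\Psi_N(\sigma):=N^\omega\Psi(1+\sigma/N)$. By (7),
$$\Psi_N(\sigma)-\sigma^\omega\to0\quad\text{uniformly on bounded subsets of }\{|1+\sigma/N|\ge1\}.\tag{8}$$
If $\mathrm{Re}\,\sigma>0$ then $|1+\sigma/N|>1$ for all $N$; so in the right half-plane the convergence in (8) is locally uniform, together with derivatives.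

## 5. Faber polynomials and the Gram matrix $I-T^*T$

**Definition.** The **Faber polynomial** $F_m$ is the polynomial part of $\Phi^m$ at $\infty$. Thus $F_m-\Phi^m=O(1/z)$ and
$$F_m(\Psi(w))=w^m+\sum_{k\ge1}a_{mk}w^{-k}.$$
Put $f_m:=F_m'/\sqrt{\pi m}$ (degree $m-1$, $m\ge1$), $\gamma_{mk}:=\sqrt{k/m}\,a_{mk}$ (a weighted **Grunsky matrix**), and $(Tc)_k:=\sum_m\gamma_{mk}c_m$.

**Example.** For the disc, $F_m=z^m$, $T=0$, and $f_m=\sqrt{m/\pi}\,z^{m-1}=p_{m-1}$. For the ellipse with $\Psi(w)=w+c/w$, $0<c<1$, the function $w^m+c^mw^{-m}$ is a polynomial in $\Psi(w)$, so it is $F_m(\Psi(w))$ and $\gamma_{mk}$ is diagonal with $\gamma_{mm}=c^m$. By part (a) below, the $f_m$ are orthogonal with $\|f_m\|^2=1-c^{2m}$, hence $p_{N-1}=f_N/\sqrt{1-c^{2N}}$. Differentiating $F_N(\Psi(w))$ at $w_0$, $|w_0|=1$, gives at $z_0=\Psi(w_0)$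
$$p_{N-1}(z_0)=\sqrt{\frac N\pi}\;\frac{w_0^{N-1}-c^Nw_0^{-N-1}}{\sqrt{1-c^{2N}}\,\Psi'(w_0)}\sim\sqrt{\frac N\pi}\;\frac{\Phi'(z_0)}{\Phi(z_0)}\,\Phi(z_0)^N,$$
in agreement with (2) for $\omega=1$.

**Leading coefficients.** In the original normalization $f_N$ would have leading coefficient $\sqrt{N/\pi}\,\Phi'(\infty)^N$ and $p_{N-1}$ has $\kappa_{N-1}$. The normalization of Section 4 multiplies both by $A^{-N}\Phi(z_0)^{-N}$. Hence
$$p_{N-1}=r_N\bigl(f_N+\text{combination of }f_1,\dots,f_{N-1}\bigr),\qquad r_N=\kappa_{N-1}\sqrt{\pi/N}\,\Phi'(\infty)^{-N}>0,\tag{9}$$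
with the original $\kappa_{N-1}$, $\Phi'(\infty)$. Inner products are linear in the first argument.

**Lemma 2.**

(a) $\|\sum c_mf_m\|^2_{L^2(G)}=\|c\|^2-\|Tc\|^2$ for $c\in\ell^2$; in particular $\|T\|\le1$.

(b) $\|T\|<1$.

(c) For $|w|,|u|>1$,
$$\sum_{m,k}\sqrt{mk}\,\gamma_{mk}w^{-m}u^{-k}=B(w,u):=wu\Bigl[\frac1{(w-u)^2}-\frac{\Psi'(w)\Psi'(u)}{(\Psi(w)-\Psi(u))^2}\Bigr]$$
with a removable singularity at $w=u$. Hence $\gamma_{mk}=\gamma_{km}$.

(d) For $|v|>1$ and $x^v:=(\sqrt m\,v^{-m})_{m\ge1}$, on $G$: $\displaystyle\sum_m x^v_mf_m(z)=\frac{v\Psi'(v)}{\sqrt\pi\,(\Psi(v)-z)^2}$.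

*Proof of (a): area by Green's formula.* Let $c$ be finite and $Q=\sum c_mF_m/\sqrt{\pi m}$, so $Q'=\sum c_mf_m$ and
$$Q(\Psi(w))=\sum_mc_m\frac{w^m}{\sqrt{\pi m}}+\sum_k(Tc)_k\frac{w^{-k}}{\sqrt{\pi k}} .\tag{10}$$
Let $L_r=\{|\Phi|=r\}$, $r>1$. For a Laurent series $\sum b_nw^n$ on $|w|=r$, $\frac1{2i}\int\overline Q\,dQ=\pi\sum n|b_n|^2r^{2n}$, so
$$\int_{\mathrm{int}\,L_r}|Q'|^2dA=\frac1{2i}\int_{L_r}\overline Q\,dQ=\sum|c_m|^2r^{2m}-\sum|(Tc)_k|^2r^{-2k}.$$
Let $r\downarrow1$. The left side tends to $\int_{\overline G}|Q'|^2=\int_G|Q'|^2$, because a rectifiable curve has zero area; the last sum converges monotonically. This is (a) for finite $c$. So $T$ is a contraction on finite sequences, it extends to $\ell^2$ with the same matrix, and (a) extends by continuity.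

*Proof of (b): a reflection carries the energy across $\Gamma$.* For finite $c$ let $g=Q\circ\lambda\circ\Psi$ on $|w|>1$. It is continuous on $1\le|w|\le\infty$, lies in $W^{1,2}_{loc}$, and equals $Q\circ\Psi$ on $|w|=1$ because $\lambda$ fixes $\Gamma$. As $Q$ is holomorphic, $|\nabla(Q\circ\lambda)|^2=|Q'\circ\lambda|^2\cdot(\text{Frobenius norm of }D\lambda)^2\le2H|Q'\circ\lambda|^2|J_\lambda|$. By conformal invariance under $\Psi$ and change of variables,
$$\int_{|w|>1}|\nabla g|^2\,dA\le2H\int_G|Q'|^2\,dA .$$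
For a lower bound, let $u(w)=g(1/w)$ on the unit disc and let $u_n(r)$ be its Fourier coefficients on $|w|=r$. They are locally absolutely continuous on $(0,1)$ and continuous on $[0,1]$, and $u_n(0)=0$ for $n\ne0$ by continuity of $u$ at $0$. By Parseval applied to $\partial_ru$ and $r^{-1}\partial_\theta u$,
$$\int|\nabla u|^2\ge2\pi\sum_{n\ne0}\int_0^1\Bigl(|u_n'|^2+\frac{n^2|u_n|^2}{r^2}\Bigr)r\,dr\ge2\pi\sum_{n\ne0}|n|\int_0^12|u_n||u_n'|\,dr\ge2\pi\sum_{n\ne0}|n||u_n(1)|^2.$$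
The two Dirichlet integrals are equal. By (10) (and continuity as $|w|\downarrow1$), $Q\circ\Psi$ on $|w|=1$ has Fourier coefficients $c_m/\sqrt{\pi m}$ at $m>0$ and $(Tc)_k/\sqrt{\pi k}$ at $-k<0$. So the last sum, with its factor, is $2(\|c\|^2+\|Tc\|^2)$. With (a),
$$\|c\|^2+\|Tc\|^2\le H(\|c\|^2-\|Tc\|^2),\qquad\text{i.e. }\ \|T\|^2\le\frac{H-1}{H+1}<1 .$$

*Proof of (c) and (d): one generating function.* For $z$ inside $L_{|w|}$,
$$\frac{\Psi'(w)}{\Psi(w)-z}=\sum_{m\ge0}F_m(z)w^{-m-1}.$$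
Indeed the left side is analytic in $w$ outside the level of $z$ and is $O(1/w)$ at $\infty$, and its coefficient is $\frac1{2\pi i}\int_{L_r}\frac{\Phi^m(\zeta)}{\zeta-z}d\zeta=F_m(z)$: the difference $\Phi^m-F_m=O(1/\zeta)$ contributes nothing. Differentiate in $z$:
$$\frac{\Psi'(w)}{(\Psi(w)-z)^2}=\sum_{m\ge1}F_m'(z)w^{-m-1}.\tag{11}$$
Multiplying by $w/\sqrt\pi$ at $w=v$ gives (d). Putting $z=\Psi(u)$, $|w|>|u|>1$, in the first series and using $\sum_{m\ge0}(u/w)^m=\frac w{w-u}$,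
$$\frac{w\Psi'(w)}{\Psi(w)-\Psi(u)}-\frac w{w-u}=\sum_{m,k\ge1}a_{mk}w^{-m}u^{-k}.$$
Apply $-u\partial_u$ and use $ka_{mk}=\sqrt{mk}\,\gamma_{mk}$ to get (c) for $|w|>|u|>1$. Since $|\gamma_{mk}|\le\|T\|\le1$, the double series converges absolutely for all $|w|,|u|>1$, so the identity extends analytically. $B$ is symmetric, so $\gamma$ is. $\square$

Put $M:=I-T^*T$ and $\delta:=1-\|T\|^2\in(0,1]$. By polarization,
$$\Bigl\langle\sum c_mf_m,\sum d_mf_m\Bigr\rangle=(Mc,d),\qquad\delta I\le M\le I.\tag{12}$$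
Let $\mathcal C$ be complex conjugation. Symmetry of $\gamma$ says $T^*=\mathcal CT\mathcal C$.

## 6. Faber derivatives at the corner give exactly the conjectured constant

If $M$ were $I$, then $f_N$ would be $p_{N-1}$ up to a factor. So we first evaluate $f_N$ near the corner.

**Lemma 3 (tail estimate).** Let $c_4=c_2(2/\pi)^\omega$, $0<R\le N$, $m\ge1$, $|b|\le\frac12c_4(R/N)^\omega$. Then
$$\Bigl|\int_{w=e^{i\theta},\ R/N\le|\theta|\le\pi}\frac{w^{m-1}dw}{\Psi(w)-b}\Bigr|\le\frac Cm\Bigl(\frac NR\Bigr)^\omega.\tag{13}$$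

*Proof.* The range is one arc through $-1$. On it $|w-1|\ge\frac{2|\theta|}\pi\ge\frac{2R}{\pi N}$, and $\frac{2R}{\pi N}<1$. By (7), $|\Psi|\ge c_4(R/N)^\omega=:r$, so $|\Psi-b|\ge\frac12|\Psi|\ge\frac r2$. The function $\theta\mapsto\Psi(e^{i\theta})$ is an injective parametrization of a rectifiable curve, so it has bounded variation and its variation measure is arc length. Write $w^{m-1}dw=d(w^m)/m$ and integrate by parts (Stieltjes). The two boundary terms give at most $\frac1m\cdot\frac4r$, and the remaining integral is at most $\frac4m\int_{\Gamma\cap\{|z|\ge r\}}|z|^{-2}|dz|$. On the ring $2^jr\le|z|<2^{j+1}r$ the length is at most $C2^{j+1}r$ by (H2), so this integral is at most $\sum_jC2^{j+1}r(2^jr)^{-2}\le C'/r$. $\square$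

Let $E(\zeta):=\sum_{j\ge0}\zeta^j/\Gamma(\omega(j+1))$, an entire function.

**Lemma 4.** $m^{-(\omega-1/2)}f_m(m^{-\omega}\zeta)\to\pi^{-1/2}E(\zeta)$ uniformly on compact sets. In particular $|f_m(m^{-\omega}\zeta)|\le C_{\rho_0}m^{\omega-1/2}$ for $m\ge1$, $|\zeta|\le\rho_0$.

*Proof.* **Step 1: a contour around the corner.** Fix $|\zeta|\le\rho_0$ and $R$ with $c_4R^\omega>2\rho_0$ and $R^\omega>2\rho_0$. Let $m\ge R$ and $z=m^{-\omega}\zeta$. Let $C_{R,m}$ be the positively oriented closed curve made of $\{e^{i\theta}:R/m\le|\theta|\le\pi\}$ and the arc of $|w-1|=|e^{iR/m}-1|$ in $|w|\ge1$. On or outside $C_{R,m}$ we have $|w|\ge1$ and $|w-1|\ge\frac{2R}{\pi m}$, so by (7) $|\Psi(w)|\ge c_4(R/m)^\omega>2|z|$. Read off the coefficient in (11), integrate by parts, and apply Cauchy's theorem (the integrand is analytic outside $C_{R,m}$ and continuous up to it). For large $r$,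
$$\frac{F_m'(z)}m=\frac1{2\pi im}\int_{|w|=r}\frac{w^m\Psi'(w)\,dw}{(\Psi(w)-z)^2}=\frac1{2\pi i}\int_{|w|=r}\frac{w^{m-1}dw}{\Psi(w)-z}=\frac1{2\pi i}\int_{C_{R,m}}\frac{w^{m-1}dw}{\Psi(w)-z},\tag{14}$$
and $f_m=\sqrt{m/\pi}\,F_m'/m$.

**Step 2: the two parts of the contour.** By (13) with $N=m$, $b=z$, the unit circle part of (14) is $O(m^{\omega-1}R^{-\omega})$. On the small arc put $w=1+\eta/m$. There $\Psi(w)-z=m^{-\omega}(\Psi_m(\eta)-\zeta)$, $|\eta|=m|e^{iR/m}-1|\to R$, and the endpoints tend to $\pm iR$. By (8) and $(1+\eta/m)^{m-1}\to e^\eta$, the contribution is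
$$m^{\omega-1}\Bigl[\frac1{2\pi i}\int_{|\eta|=R,\ \mathrm{Re}\,\eta\ge0}\frac{e^\eta\,d\eta}{\eta^\omega-\zeta}+o(1)\Bigr],$$
uniformly in $\zeta$, since $|\eta^\omega-\zeta|\ge R^\omega/2$ on the limiting semicircle.

**Step 3: the semicircle integral is $E(\zeta)+O(R^{-\omega})$.** Expand $\frac1{\eta^\omega-\zeta}=\sum_j\zeta^j\eta^{-\omega(j+1)}$. Hankel's formula for $1/\Gamma(\mu)$, with the ends of the contour turned to the imaginary axis by Jordan's lemma, says that for $\mu>0$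
$$\frac1{\Gamma(\mu)}=\frac1{2\pi i}\int e^\eta\eta^{-\mu}d\eta$$
over the semicircle together with the rays $\pm i[R,\infty)$, as improper integrals. One integration by parts bounds each ray integral by $R^{-\mu}+\mu\int_R^\infty y^{-\mu-1}dy=2R^{-\mu}$. So the $j$-th semicircle integral differs from $1/\Gamma(\omega(j+1))$ by at most $R^{-\omega(j+1)}$. As $|\zeta|\le R^\omega/2$, the sum of the errors is at most $2R^{-\omega}$.

Let $m\to\infty$ and then $R\to\infty$. The bound follows for large $m$ from the limit and is trivial for finitely many $m$. $\square$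

At $\zeta=0$: $f_N(0)\sim N^{\omega-1/2}/(\sqrt\pi\,\Gamma(\omega))$. In the original coordinates this is *exactly* the right side of (2). So the conjecture amounts to saying that at the corner $p_{N-1}$ may be replaced by $f_N$.

## 7. Why closeness in $L^2(G)$ does not decide the constant

The natural next move is to show that $p_{N-1}-f_N$ is small in $L^2(G)$ and then evaluate at $0$. Let us carry this out. By (9), $r_N^{-1}p_{N-1}=f_N+g$ with $g\in\mathrm{span}\{f_m\}_{m<N}$, and $r_N^{-1}=\mathrm{dist}(f_N,\mathrm{span}\{f_m\}_{m<N})$. By the definition of $r_N$, (H4) says $r_N^{-2}=1-\alpha_{N-1}$. Therefore, using $\|f_N\|\le1$,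
$$\|g\|^2=\|f_N\|^2-r_N^{-2}\le1-(1-\alpha_{N-1})=O(1/N).$$
So $r_N\to1$ and $\|g\|=O(N^{-1/2})$. Now evaluate: $|g(0)|\le\|g\|\,K_{N-2}(0,0)^{1/2}$, and this constant is the best for polynomials of degree at most $N-2$. How big is it? For $h=\sum_{m<N}d_mf_m$, (12) gives $\delta\|d\|^2\le\|h\|^2\le\|d\|^2$. Since $K_{N-2}(0,0)=\sup|h(0)|^2/\|h\|^2$, the Cauchy–Schwarz inequality gives the upper bound below, and the choice $d_m=\overline{f_m(0)}$ gives the lower one:
$$\sum_{m<N}|f_m(0)|^2\le K_{N-2}(0,0)\le\delta^{-1}\sum_{m<N}|f_m(0)|^2,\qquad\sum_{m<N}|f_m(0)|^2\sim\frac{N^{2\omega}}{2\pi\omega\Gamma(\omega)^2}.\tag{15}$$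
So what we obtain is $|g(0)|=O(N^{-1/2}\cdot N^\omega)$, the same order as the main term $f_N(0)$. The error has the size of the answer, and the argument stops exactly here.

Formula (15) also shows where to look. Its lower bound is precisely the kernel asymptotics that the conjecture predicts, and it comes from $M\le I$. Everything depends on whether the inverse of the section of $M$ gains a constant factor on the vector $(\overline{f_m(0)})_{m\le N}$ as $N\to\infty$.

## 8. Dilations and the Mellin picture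

The gain must be computed on the scale where indices are comparable to $N$. On that scale $\Psi$ becomes $\sigma^\omega$ by (8). If we put $\sigma^\omega$ for $\Psi$ in Lemma 2(c) with $w=1+\sigma/N$, $u=1+\tau/N$, we get $N^2$ times a function of $(\sigma,\tau)$ that is homogeneous of degree $-2$. This suggests that a limit of $T$ on that scale commutes with dilations of $(0,\infty)$. Such operators are diagonalized by the Mellin transform. And $M$, cut to the first $N$ coordinates, should become a dilation-invariant operator cut to $(0,1)$: in the variable $-\log t$, a Wiener–Hopf operator on a half-line. It can be inverted if its symbol can be factored explicitly. This is the plan; here are the objects.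

**Dilations.** Let $J_N:\ell^2\to L^2(0,\infty)$, $(J_Nc)(t)=\sqrt N\,c_m$ for $t\in(\frac{m-1}N,\frac mN]$. It is an isometry commuting with $\mathcal C$. The projection $E_N:=J_NJ_N^*$ averages over the cells, so $E_N\to I$ strongly (check it on continuous functions of compact support). Put
$$\mathcal T_N=J_NTJ_N^*,\qquad\mathcal M_N=J_NMJ_N^*=E_N-\mathcal T_N^*\mathcal T_N .$$

**Mellin transform.** $\hat\varphi(\xi)=\int_0^\infty\varphi(t)t^{-1/2+i\xi}dt$. With $t=e^x$ it is a Fourier transform of $\varphi(e^x)e^{x/2}$, so $(\varphi,\psi)=\frac1{2\pi}\int\hat\varphi\overline{\hat\psi}\,d\xi$ and $\varphi(t)=\frac1{2\pi}\int\hat\varphi(\xi)t^{-1/2-i\xi}d\xi$ when $\hat\varphi\in L^1\cap L^2$. A **Mellin multiplier** with symbol $a$ maps $\varphi$ to the function with transform $a\hat\varphi$. Example: the averaging operator $\varphi\mapsto\frac1t\int_0^t\varphi$ has symbol $\int_1^\infty t^{-3/2+i\xi}dt=\frac1{1/2-i\xi}$.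

**The limit symbols.** Put
$$S(\xi)=\frac{\sinh((\frac1\omega-1)\pi\xi)}{\sinh(\pi\xi/\omega)},\qquad W(\xi)=\frac{\sinh(\pi\xi)\sinh(\frac{2-\omega}\omega\pi\xi)}{\sinh^2(\pi\xi/\omega)}=1-S(\xi)^2.\tag{16}$$
The last equality is $\sinh(a+b)\sinh(a-b)=\sinh^2a-\sinh^2b$ with $a=\pi\xi/\omega$, $b=a-\pi\xi$. Since $|\frac1\omega-1|<\frac1\omega$, $S$ is real, even, bounded by $1$ and exponentially decaying. Let $T_\infty$ be the multiplier with symbol $-S$; it is self-adjoint and commutes with $\mathcal C$. Let $M_\infty=I-T_\infty^2$, with symbol $W$. For $\omega=1$, $S=0$ and $M_\infty=I$: no gain, as it should be.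

**Test functions.** For $\tau>0$ let $x_\tau(t)=\sqrt t\,e^{-t\tau}$, $v_N=1+\tau/N$ and $x_\tau^N:=J_N(N^{-1}x^{v_N})$, with $x^v$ as in Lemma 2(d). Then
$$x_\tau^N(t)=\sqrt{m/N}\,(1+\tau/N)^{-m},\qquad m=\lceil tN\rceil .$$
This converges pointwise to $x_\tau$. It is dominated by $\sqrt{t+1}\,e^{-t\log(1+\tau)}$, because $N\log(1+\tau/N)$ increases with $N$. So $x_\tau^N\to x_\tau$ in $L^2(0,\infty)$. Moreover
$$\hat x_\tau(\xi)=\Gamma(1+i\xi)\tau^{-1-i\xi},\qquad|\Gamma(1+i\xi)|^2=\frac{\pi\xi}{\sinh\pi\xi}.$$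
For fixed $\tau$, the family $\{x_\sigma\}_{\sigma>0,\sigma\ne\tau}$ is total: if $\psi$ is orthogonal to it, the Laplace transform of $\sqrt t\,\overline{\psi(t)}$, analytic in the right half-plane, vanishes on the positive axis except perhaps at $\tau$, so it is $0$ and $\psi=0$.

## 9. The strong limit of the rescaled Grunsky operators

**Proposition 5.** $\mathcal T_N\to T_\infty$, $\mathcal T_N^*\to T_\infty$ and $\mathcal M_N\to M_\infty$ strongly.

*Proof.* **Step 1: the weak limit of $\mathcal T_Nx_\tau^N$.** We test against $x_\sigma^N$, $\sigma\ne\tau$. By Lemma 2(c), $\Psi'(1+\sigma/N)=N^{1-\omega}\Psi_N'(\sigma)$ and (8),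
$$(\mathcal T_Nx_\tau^N,x_\sigma^N)=N^{-2}B\bigl(1+\tfrac\sigma N,1+\tfrac\tau N\bigr)\to\frac1{(\sigma-\tau)^2}-\frac{\omega^2(\sigma\tau)^{\omega-1}}{(\sigma^\omega-\tau^\omega)^2}=-\frac{\Lambda(\log\frac\sigma\tau)}{\sigma\tau},$$
$$\Lambda(x)=\frac{\omega^2}{4\sinh^2(\omega x/2)}-\frac1{4\sinh^2(x/2)},$$
because $(\sigma-\tau)^2=4\sigma\tau\sinh^2(\frac12\log\frac\sigma\tau)$, and similarly for $\sigma^\omega,\tau^\omega$. The function $\Lambda$ is even, smooth (the poles at $0$ cancel) and integrable. For its Fourier transform, note that for $x>0$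
$$\Lambda=-R',\qquad R(x)=\frac\omega{e^{\omega x}-1}-\frac1{e^x-1},\qquad R(0+)=\frac{1-\omega}2,\quad R(\infty)=0.$$
Expanding $\frac1{e^{\beta x}-1}=\sum_{k\ge1}e^{-k\beta x}$ gives, for $\xi,\beta>0$,
$$\int_0^\infty\frac{\sin\xi x}{e^{\beta x}-1}dx=\sum_{k\ge1}\frac\xi{\xi^2+k^2\beta^2}=\frac\pi{2\beta}\coth\frac{\pi\xi}\beta-\frac1{2\xi};$$
the interchange is justified by $|\sin\xi x|\le\xi x$. Integrate by parts, for $\xi>0$ (both sides below are even in $\xi$):
$$\int_{\mathbb R}\Lambda e^{-i\xi x}dx=2R(0+)-2\xi\int_0^\infty R\sin\xi x\,dx=\pi\xi\bigl[\coth\pi\xi-\coth\tfrac{\pi\xi}\omega\bigr]=S(\xi)\frac{\pi\xi}{\sinh\pi\xi}.$$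
Here the terms $1-\omega$ cancelled. By Fourier inversion,
$$-\frac{\Lambda(\log\frac\sigma\tau)}{\sigma\tau}=\frac1{2\pi}\int(-S)\,\hat x_\tau\overline{\hat x_\sigma}\,d\xi=(T_\infty x_\tau,x_\sigma).$$
Since $x_\sigma^N\to x_\sigma$, $\|\mathcal T_N\|\le1$ and the $x_\sigma$, $\sigma\ne\tau$, are total, $\mathcal T_Nx_\tau^N\rightharpoonup T_\infty x_\tau$ weakly.

**Step 2: the norms as an area integral.** To upgrade to norm convergence we need $\|\mathcal T_Nx_\tau^N\|\to\|T_\infty x_\tau\|$. By Lemma 2(a),(d), with $v=v_N$ and the substitution $z=N^{-\omega}\zeta$ (all powers of $N$ cancel),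
$$\|\mathcal T_Nx_\tau^N\|^2=\|x_\tau^N\|^2-\int_{N^\omega G}\Bigl|\frac{v_N\Psi_N'(\tau)}{\sqrt\pi\,(\Psi_N(\tau)-\zeta)^2}\Bigr|^2dA(\zeta).\tag{17}$$
Let $G_\infty=\{\zeta\ne0:|\arg(-\zeta)|<a\}$, $a=\pi(1-\frac\omega2)$, the complementary sector of $\{|\arg\zeta|\le\omega\pi/2\}$.

**Step 3: $N^\omega G\to G_\infty$, almost everywhere.** If $\zeta=\sigma^\omega$ with $\mathrm{Re}\,\sigma>0$, then by Hurwitz $\zeta\in\Psi_N(\{\mathrm{Re}>0\})\subset N^\omega\Omega$ for large $N$. Conversely, suppose $\zeta\in G_\infty$ lies in $N^\omega\overline\Omega$ for infinitely many $N$. Then $\zeta=\Psi_N(\sigma_N)$ with $|1+\sigma_N/N|\ge1$. By (7), $|\zeta|\ge c_2\min(N,|\sigma_N|)^\omega$, so $\sigma_N$ is bounded. From $2\,\mathrm{Re}\,\sigma_N+|\sigma_N|^2/N\ge0$ a limit point $\sigma$ has $\mathrm{Re}\,\sigma\ge0$, and by (8) $\sigma^\omega=\zeta$. So $\zeta=0$ or $|\arg\zeta|\le\omega\pi/2$, a contradiction. The two boundary rays have zero area.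

**Step 4: a dominating function.** For $\zeta\in N^\omega G$, $\Psi_N$ is univalent in $|\sigma-\tau|<\tau$ and omits $\zeta$ there. By Koebe's one-quarter theorem $|\Psi_N(\tau)-\zeta|\ge\tau|\Psi_N'(\tau)|/4\ge c>0$ for large $N$. Also $|\Psi_N(\tau)-\zeta|\ge|\zeta|/2$ for $|\zeta|\ge2|\Psi_N(\tau)|$. So the integrand in (17) is at most $C(1+|\zeta|)^{-4}$, and the integral tends to
$$I_\tau:=\int_{G_\infty}\frac{\omega^2\tau^{2\omega-2}}{\pi|\tau^\omega-\zeta|^4}dA(\zeta).$$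

**Step 5: computing $I_\tau$.** Put $\zeta=-\tau^\omega re^{i\theta}$, $|\theta|<a$:
$$I_\tau=\frac{\omega^2}{\pi\tau^2}\int_{-a}^a\int_0^\infty\frac{r\,dr}{|1+re^{i\theta}|^4}\,d\theta.$$
The Beta integral, with the ray rotated, gives $\int_0^\infty r^{s-1}(1+re^{i\theta})^{-2}dr=e^{-i\theta s}\Gamma(s)\Gamma(2-s)$ for $|\theta|<\pi$, $0<\mathrm{Re}\,s<2$. At $s=1+i\eta$ its squared modulus is $e^{2\theta\eta}\bigl(\frac{\pi\eta}{\sinh\pi\eta}\bigr)^2$. By Plancherel (in $\log r$) and Tonelli, with $\int_{-a}^ae^{2\theta\eta}d\theta=\frac{\sinh2a\eta}\eta$,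
$$I_\tau=\frac1{2\pi\tau^2}\int_{\mathbb R}\frac{\omega^2}\pi\,\frac{\sinh2a\eta}\eta\Bigl(\frac{\pi\eta}{\sinh\pi\eta}\Bigr)^2d\eta .$$
With $2a=(2-\omega)\pi$ and $\eta=\xi/\omega$,
$$I_\tau=\frac1{2\pi\tau^2}\int_{\mathbb R}\frac{\pi\xi\sinh(\frac{2-\omega}\omega\pi\xi)}{\sinh^2(\pi\xi/\omega)}d\xi=\frac1{2\pi}\int W|\hat x_\tau|^2d\xi.$$
Hence $\|\mathcal T_Nx_\tau^N\|^2\to\frac1{2\pi}\int(1-W)|\hat x_\tau|^2=\frac1{2\pi}\int S^2|\hat x_\tau|^2=\|T_\infty x_\tau\|^2$.

**Step 6: conclusion.** Weak convergence plus convergence of norms gives $\mathcal T_Nx_\tau^N\to T_\infty x_\tau$ in norm. As $\|\mathcal T_N\|\le1$, $x_\tau^N\to x_\tau$ and the $x_\tau$ are total, $\mathcal T_N\to T_\infty$ strongly. Then $\mathcal T_N^*=\mathcal C\mathcal T_N\mathcal C\to\mathcal CT_\infty\mathcal C=T_\infty$ strongly, and $\mathcal M_N=E_N-\mathcal T_N^*\mathcal T_N\to I-T_\infty^2$ strongly. $\square$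

## 10. Inverting the limit on $(0,1)$: a Wiener–Hopf factorization with Gamma functions

**The factor $D$.** We want $W(\xi)=|D(i\xi)|^2$ with $D$ and $1/D$ analytic and bounded in the right half-plane. Let $b=\frac{2-\omega}\omega$, $c_\omega=\log\omega+b\log(2-\omega)$, and
$$D(s)=\sqrt{\omega(2-\omega)}\;e^{c_\omega s}\,\frac{\Gamma(1+s/\omega)^2}{\Gamma(1+s)\,\Gamma(1+bs)}.\tag{18}$$
From $\sinh\pi x=\pi x/(\Gamma(1+ix)\Gamma(1-ix))$, applied to each factor in (16), we get $W(\xi)=D(i\xi)D(-i\xi)=|D(i\xi)|^2$; the constant works because $\omega(2-\omega)\cdot\omega^{-2}\cdot b^{-1}=1$. All zeros and poles of $D$ are in $\mathrm{Re}\,s<0$, at a positive distance from the imaginary axis. By Stirling, $D(s)\to1$ as $|s|\to\infty$ in $\mathrm{Re}\,s\ge0$. To see this, examine the logarithm of the quotient of Gamma functions: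

- coefficient of $s\log s$: $\frac2\omega-1-b=0$; coefficient of $\log s$: $1-\frac12-\frac12=0$;
- coefficient of $s$: $-\frac2\omega\log\omega-b\log b+\bigl(-\frac2\omega+1+b\bigr)=-\frac2\omega\log\omega-b\log b=-c_\omega$, since $\frac2\omega-b=1$;
- constant: $-\log\omega-\frac12\log b=-\frac12\log(\omega(2-\omega))$ (the terms $\frac12\log2\pi$ cancel).

So $D$ and $1/D$ are bounded in $\mathrm{Re}\,s\ge0$.

**Factoring the compression.** For $\varphi\in L^2(0,1)$ put $\tilde\varphi(s)=\int_0^1\varphi(t)t^{s-1/2}dt$, so $\tilde\varphi(i\xi)=\hat\varphi(\xi)$. With $t=e^{-x}$ this is a Laplace transform on the half-line; by Paley–Wiener $\varphi\mapsto\tilde\varphi$ identifies $L^2(0,1)$ with $H^2(\mathrm{Re}\,s>0)$, up to a constant factor in the norm. Multiplication by $D$ is therefore a bounded bijection $\mathcal D_1$ of $L^2(0,1)$. Let $\chi=\chi_{(0,1)}$ and $M_1=\chi M_\infty\chi|_{L^2(0,1)}$. Since $(M_1\varphi,\varphi)=\frac1{2\pi}\int|D(i\xi)\tilde\varphi(i\xi)|^2d\xi=\|\mathcal D_1\varphi\|^2$,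
$$M_1=\mathcal D_1^*\mathcal D_1.\tag{19}$$

**Powers are eigenvectors of $\mathcal D_1^*$.** Let $e_\mu(t)=t^{\mu-1/2}\chi(t)$, $\mu>0$, with $\|e_\mu\|^2=\frac1{2\mu}$. Since $(\varphi,e_\mu)=\tilde\varphi(\mu)$, we have $(\varphi,\mathcal D_1^*e_\mu)=(\mathcal D_1\varphi,e_\mu)=D(\mu)\tilde\varphi(\mu)$. As $D(\mu)$ is real, $\mathcal D_1^*e_\mu=D(\mu)e_\mu$.

Let $\mu_j=\omega(j+1)$ and
$$V_\zeta:=\sum_{j\ge0}\frac{\zeta^j}{\sqrt\pi\,\Gamma(\mu_j)}e_{\mu_j}=\pi^{-1/2}t^{\omega-1/2}E(t^\omega\zeta)\chi.$$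
By Lemma 4 this is the profile of the $f_m$. Then
$$(\mathcal D_1^*)^{-1}V_\zeta=\sum_j\frac{\zeta^j}{\sqrt\pi\,\Gamma(\mu_j)D(\mu_j)}e_{\mu_j}=t^{\omega-1/2}P_\omega(t^\omega\zeta)\quad\text{on }(0,1).\tag{20}$$
To check the last equality, put $l=j+1$, $\mu=\omega l$ in (18) and use $\Gamma(1+\omega l)=\omega l\,\Gamma(\omega l)$ and $e^{-c_\omega\omega}=q$:
$$\frac1{\Gamma(\mu)D(\mu)}=\frac{\omega l\,\Gamma(1+(2-\omega)l)\,q^l}{\sqrt{\omega(2-\omega)}\,(l!)^2},\qquad\text{so}\quad P_\omega(\zeta)=\sum_j\frac{\zeta^j}{\sqrt\pi\,\Gamma(\mu_j)D(\mu_j)}$$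
is the series (4). It is entire because $1/D$ is bounded and $E$ is entire. At $l=1$,
$$\frac1{D(\omega)}=\frac{\Gamma(1+\omega)\Gamma(3-\omega)}{\sqrt{\omega(2-\omega)}}\,q=\rho(\omega),\qquad P_\omega(0)=\frac{\rho(\omega)}{\sqrt\pi\,\Gamma(\omega)}.$$
This is where the factor $\rho(\omega)$ enters: it is $1/D$ at the exponent $\omega$ of the profile.

**Convergence of the evaluation vectors.** Let $v(z)=(f_m(z))_{m\ge1}$, let $\Theta_L$ be the projection of $\ell^2$-sequences (or all sequences) onto the first $L$ coordinates, and let $L\in\{N-1,N\}$. For $t\in(\frac{m-1}N,\frac mN]$, $m\le L$, the function $N^{-\omega}J_N\Theta_L\overline{v(N^{-\omega}\zeta)}$ equals $N^{1/2-\omega}\overline{f_m(m^{-\omega}\zeta')}$ with $\zeta'=(m/N)^\omega\zeta$, $|\zeta'|\le|\zeta|$. By Lemma 4 it converges pointwise on $(0,1)$ to $\pi^{-1/2}t^{\omega-1/2}\overline{E(t^\omega\zeta)}$, and it is dominated by $C(m/N)^{\omega-1/2}\le C\max(1,t^{\omega-1/2})\chi$, which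 is square integrable since $2\omega-1>-1$. The dominant is uniform for $|\zeta|\le\rho_0$. Hence
$$N^{-\omega}J_N\Theta_L\overline{v(N^{-\omega}\zeta)}\to V_{\bar\zeta}\quad\text{in }L^2(0,\infty),\qquad L\in\{N-1,N\}.\tag{21}$$

**Convergence of the inverted finite sections.** Strong convergence does not in general pass to inverses; the lower bound $M\ge\delta I$ makes it do so. Let $\Pi_N=J_N\Theta_LJ_N^*$, a projection with $\Pi_N\to\chi$ strongly, and
$$A_N:=\Pi_N\mathcal M_N\Pi_N+I-\Pi_N,\qquad A_\infty:=\chi M_\infty\chi+I-\chi .$$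
On the range of $\Pi_N$, which consists of $J_Nx$ with $x\in\mathbb C^L$, the form of $A_N$ is $(Mx,x)\ge\delta\|x\|^2$. As $\delta\le1$, $A_N\ge\delta I$. By Proposition 5, $A_N\to A_\infty$ strongly, so $A_\infty\ge\delta I$. From $A_N^{-1}-A_\infty^{-1}=A_N^{-1}(A_\infty-A_N)A_\infty^{-1}$ and $\|A_N^{-1}\|\le\delta^{-1}$ the inverses converge strongly. With $M_{(L)}=\Theta_LM\Theta_L|_{\mathbb C^L}$ we have $A_N^{-1}J_Nx=J_NM_{(L)}^{-1}x$ for $x\in\mathbb C^L$. So by (21)
$$N^{-\omega}J_NM_{(L)}^{-1}\Theta_L\overline{v(N^{-\omega}\zeta)}\to\varphi_\zeta:=M_1^{-1}V_{\bar\zeta}\quad\text{in }L^2(0,\infty),\tag{22}$$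
where $\varphi_\zeta:=0$ on $(1,\infty)$.

## 11. The kernel on the scale $N^{-\omega}$: proof of Theorem 1

**Step 1: the kernel as a quadratic form.** The polynomials of degree at most $N-1$ are the span of $f_1,\dots,f_N$. Write $K_{N-1}(\cdot,z')=\sum_{m\le N}c_mf_m$. The reproducing property and (12) give $(Md,c)=\sum d_mf_m(z')$ for all $d\in\mathbb C^N$, that is, $M_{(N)}c=\Theta_N\overline{v(z')}$. Hence
$$K_{N-1}(z,z')=\bigl(M_{(N)}^{-1}\Theta_N\overline{v(z')},\Theta_N\overline{v(z)}\bigr).\tag{23}$$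

**Step 2: the pointwise limit.** Put $z=N^{-\omega}\zeta$, $z'=N^{-\omega}\zeta'$. By (21), (22), then (19) and (20),
$$N^{-2\omega}K_{N-1}\to(M_1^{-1}V_{\bar\zeta'},V_{\bar\zeta})=\bigl((\mathcal D_1^*)^{-1}V_{\bar\zeta'},(\mathcal D_1^*)^{-1}V_{\bar\zeta}\bigr)=\int_0^1t^{2\omega-1}P_\omega(t^\omega\zeta)\overline{P_\omega(t^\omega\zeta')}\,dt;$$
the coefficients of $P_\omega$ are real.

**Step 3: uniformity.** The left side is analytic in $\zeta$ and $\overline{\zeta'}$. By (23) it is at most $\delta^{-1}N^{-2\omega}\|\Theta_Nv(z)\|\|\Theta_Nv(z')\|$, which is bounded for $|\zeta|,|\zeta'|\le\rho_0$ uniformly in $N$ because the dominant in (21) is uniform. By Vitali's theorem the convergence is locally uniform.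

**Step 4: original coordinates.** Since $p_k(z_0+\tilde z/A)=A\,\Phi(z_0)^{k+1}\tilde p_k(\tilde z)$ with $\tilde p_k$ the normalized polynomials, the kernel is multiplied by $|A|^2$. This is (5). At $\zeta=\zeta'=0$ the integral is $P_\omega(0)^2/(2\omega)=\rho(\omega)^2/(2\pi\omega\Gamma(\omega)^2)$. This proves Theorem 1, and with the Corollary of Section 3 the conjecture is disproved at every point with $\omega\ne1$. $\square$

For $p_n$ itself, Theorem 1 is not enough: $|p_n(z_0)|^2$ is the difference of two consecutive kernels. It is $O(n^{2\omega-1})$ by the bound quoted in Section 2, while Theorem 1 gives these kernels only up to $o(n^{2\omega})$. We need finer control of the last column of $T$.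

## 12. A single entry of $\mathcal T_Nx_\tau^N$

For $\psi\in L^2(0,\infty)$, let $T_\infty\psi$ denote from now on its continuous version $\frac1{2\pi}\int(-S)\hat\psi\,t^{-1/2-i\xi}d\xi$ (note $S\hat\psi\in L^1\cap L^2$).

**Lemma 6.** $(\mathcal T_Nx_\tau^N)(1)\to(T_\infty x_\tau)(1)$ for every $\tau>0$.

*Proof.* **Step 1: an integral formula.** Let $t>0$, $m=\lceil tN\rceil$, $v=1+\tau/N$ and $1<r<v$. By Lemma 2(c) and symmetry, $\sqrt m\,(Tx^v)_m$ is the coefficient of $w^{-m}$ in $B(w,v)$, so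
$$(Tx^v)_m=m^{-1/2}\frac1{2\pi i}\int_{|w|=r}w^{m-1}B(w,v)\,dw .$$
The term $w^{m-1}\cdot wv/(w-v)^2$ is analytic in $|w|<v$ and contributes nothing. The other term is $-m^{-1/2}v\Psi'(v)\frac1{2\pi i}\int w^m\frac{\Psi'(w)}{(\Psi(w)-\Psi(v))^2}dw$. Integrate by parts and let $r\to1$; the new integrand is continuous on $1\le|w|\le r$. This gives
$$(Tx^v)_m=-m^{1/2}v\Psi'(v)\frac1{2\pi i}\int_{|w|=1}\frac{w^{m-1}dw}{\Psi(w)-\Psi(v)},$$
and so, with $\Psi'(v)=N^{1-\omega}\Psi_N'(\tau)$,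
$$(\mathcal T_Nx_\tau^N)(t)=N^{-1/2}(Tx^v)_m=-\sqrt{m/N}\;v\,\Psi_N'(\tau)\cdot N^{1-\omega}\frac1{2\pi i}\int_{|w|=1}\frac{w^{m-1}dw}{\Psi(w)-\Psi(v)}.\tag{24}$$

**Step 2: the pointwise limit exists and is continuous.** Split the last integral at $|\theta|=R/N$. With $w=e^{iy/N}$, (8) shows that the part $|\theta|<R/N$ (including the factor $N^{1-\omega}$) tends to $\frac1{2\pi i}\int_{-iR}^{iR}\frac{e^{t\eta}d\eta}{\eta^\omega-\tau^\omega}$; the denominator does not vanish on $i\mathbb R$, since $(iy)^\omega$ has argument $\pm\omega\pi/2\notin2\pi\mathbb Z$ for $y\ne0$. By (13) with $b=\Psi(v)=N^{-\omega}\Psi_N(\tau)$ and $m\ge tN$, the rest is $O(R^{-\omega}/t)$ for $R\ge R_0(\tau)$ and $N$ large. Hence $(\mathcal T_Nx_\tau^N)(t)$ converges for every $t>0$ to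
$$c_t=-\omega\tau^{\omega-1}\sqrt t\;\frac1{2\pi i}\int_{i\mathbb R}\frac{e^{t\eta}\,d\eta}{\eta^\omega-\tau^\omega}.$$
One integration by parts shows that the improper integral converges uniformly for $t$ in compact subsets of $(0,\infty)$, so $c_t$ is continuous in $t$.

**Step 3: identification.** By Proposition 5, $\mathcal T_Nx_\tau^N\to T_\infty x_\tau$ in $L^2$, so $c_t=(T_\infty x_\tau)(t)$ for almost every $t$, hence for every $t$ by continuity. Take $t=1$. $\square$

## 13. The polynomial itself: proof of Theorem 2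

**Step 1: the last column is small, of order $N^{-1/2}$.** Let $\mathbf e_N$ be the $N$-th unit vector and $\varepsilon_N:=\|T\mathbf e_N\|^2=1-\|f_N\|^2$. As in Section 7,
$$1-\alpha_{N-1}=r_N^{-2}=\mathrm{dist}^2(f_N,\mathrm{span}\{f_m\}_{m<N})\le\|f_N\|^2=1-\varepsilon_N .$$
So by (H4)
$$\varepsilon_N\le\alpha_{N-1}=O(1/N),\qquad r_N\to1.\tag{25}$$

**Step 2: the correction as a pairing.** Write $p_{N-1}=r_N\bigl(f_N+\sum_{m<N}y_mf_m\bigr)$. For $l<N$ we have $\langle f_N,f_l\rangle=-(T^*T\mathbf e_N,\mathbf e_l)$, so orthogonality to all $f_l$, $l<N$, reads $M_{(N-1)}y=u:=\Theta_{N-1}T^*T\mathbf e_N$, and $\|u\|\le\sqrt{\varepsilon_N}$. Let $z=N^{-\omega}\zeta$, $v=v(z)$, $X=M_{(N-1)}^{-1}\Theta_{N-1}\bar v$, $h_N:=\sqrt N\,J_NT\mathbf e_N$. Then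
$$\sum_{m<N}y_mv_m=(M_{(N-1)}^{-1}u,\Theta_{N-1}\bar v)=(u,X)=(T\mathbf e_N,TX)=N^{\omega-1/2}\bigl(h_N,\mathcal T_N(N^{-\omega}J_NX)\bigr).\tag{26}$$
The factor $N^{\omega-1/2}$ is the size of the main term. So the pairing on the right is exactly what Section 7 could not resolve, and we now find its limit.

**Step 3: limits of both entries.** By (22) with $L=N-1$ and Proposition 5, $\mathcal T_N(N^{-\omega}J_NX)\to T_\infty\varphi_\zeta$ in norm. So a weak limit of $h_N$ suffices. By (25), $h_N$ is bounded. By symmetry of $\gamma$,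
$$(h_N,x_\tau^N)=N^{-1/2}(Tx^{v_N})_N=(\mathcal T_Nx_\tau^N)(1)\to(T_\infty x_\tau)(1)$$
by Lemma 6. Let $k_1\in L^2(0,\infty)$ be the function with $\hat k_1=-S$; it is real because $S$ is real and even. Then $(T_\infty\psi)(1)=\frac1{2\pi}\int\hat\psi\,\overline{\hat k_1}=(\psi,k_1)$ for all $\psi\in L^2$. Since $x_\tau^N\to x_\tau$, the $x_\tau$ are total, and $k_1,x_\tau$ are real, $h_N\rightharpoonup k_1$ weakly. So (26) yields
$$N^{-(\omega-1/2)}\sum_{m<N}y_mv_m\to(k_1,T_\infty\varphi_\zeta)=\overline{(T_\infty^2\varphi_\zeta)(1)}.$$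

**Step 4: the value at $t=1$ becomes a one-sided limit of $\varphi_\zeta$.** The function $T_\infty^2\varphi_\zeta=\varphi_\zeta-M_\infty\varphi_\zeta$ is continuous on $(0,\infty)$, and on $(0,1)$ it equals $\varphi_\zeta-M_1\varphi_\zeta=\varphi_\zeta-V_{\bar\zeta}$ a.e. Since $V_{\bar\zeta}$ is continuous on $(0,1)$ with a limit at $1^-$, $\varphi_\zeta$ has a version continuous on $(0,1)$ with a limit $\varphi_\zeta(1^-)$, and
$$(T_\infty^2\varphi_\zeta)(1)=\varphi_\zeta(1^-)-V_{\bar\zeta}(1^-).$$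
By Lemma 4, $N^{-(\omega-1/2)}f_N(z)\to\pi^{-1/2}E(\zeta)=\overline{V_{\bar\zeta}(1^-)}$. Adding, the $V$ terms cancel; as $r_N\to1$,
$$N^{-(\omega-1/2)}p_{N-1}(N^{-\omega}\zeta)\to\overline{\varphi_\zeta(1^-)}.\tag{27}$$

**Step 5: computing $\varphi_\zeta(1^-)$ from large $s$.** By (19), $\varphi_\zeta=\mathcal D_1^{-1}(\mathcal D_1^*)^{-1}V_{\bar\zeta}$. Since $\tilde e_\mu(s)=\frac1{s+\mu}$, (20) and dominated convergence give, as $s\to+\infty$,
$$s\tilde\varphi_\zeta(s)=\frac1{D(s)}\sum_j\frac{\bar\zeta^j}{\sqrt\pi\,\Gamma(\mu_j)D(\mu_j)}\,\frac s{s+\mu_j}\to P_\omega(\bar\zeta),$$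
because $D(s)\to1$. On the other hand $s\int_0^1\varphi_\zeta(t)t^{s-1/2}dt\to\varphi_\zeta(1^-)$: for $0<\epsilon<1$,
$$s\int_0^{1-\epsilon}|\varphi_\zeta|t^{s-1/2}dt\le s\|\varphi_\zeta\|\frac{(1-\epsilon)^s}{\sqrt{2s}}\to0,\qquad s\int_{1-\epsilon}^1t^{s-1/2}dt\to1,$$
while $\varphi_\zeta$ is close to $\varphi_\zeta(1^-)$ on $(1-\epsilon,1)$ for small $\epsilon$. Hence $\varphi_\zeta(1^-)=P_\omega(\bar\zeta)$, and the limit in (27) is $\overline{P_\omega(\bar\zeta)}=P_\omega(\zeta)$.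

**Step 6: uniformity and original coordinates.** By Step 2, $|p_{N-1}(z)|\le r_N\bigl(|f_N(z)|+\delta^{-1}\sqrt{\varepsilon_N}\,\|\Theta_{N-1}v(z)\|\bigr)$. With Lemma 4, (25) and $\|\Theta_{N-1}v(z)\|=O(N^\omega)$ from (21), the functions $N^{-(\omega-1/2)}p_{N-1}(N^{-\omega}\zeta)$ are locally bounded in $\zeta$, uniformly in $N$. By Vitali's theorem the convergence is locally uniform. Undoing the normalization, $p_n(z_0+\tilde z/A)=A\,\Phi(z_0)^{n+1}\tilde p_n(\tilde z)$, gives (6). At $\zeta=0$,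
$$P_\omega(0)=\frac{\rho(\omega)}{\sqrt\pi\,\Gamma(\omega)}=\rho(\omega)\,\frac\omega{\sqrt\pi\,\Gamma(\omega+1)},$$
which is the second formula of Theorem 2. By Lemma 1, $\rho(\omega)=1$ only for $\omega=1$, so (2) holds at $z_0$ if and only if $\omega=1$. $\blacksquare$

For the square, $\omega=\frac32$ and $\rho=\frac\pi3$, so $|p_n(1+i)|^2/(n+1)^2\to\frac{\pi^2}9\cdot\frac4{\pi^2}\cdot\frac9{16d^2}=\frac1{4d^2}=0.1794\ldots$, the value stated in Section 1. At $n=4$ the hand computation gave $\frac{343}{1900}=0.1805\ldots$
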